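\title{The Connes--Higson map from extensions to asymptotic morphisms is not always surjective}

\begin{abstract}
For a separable $C^*$-algebra $A$ and a stable $\sigma$-unital $C^*$-algebra $B$, the Connes--Higson construction turns an extension of $A$ by $B$ into an asymptotic morphism from the suspension $SA$ to $B$. We show that the induced map on homotopy classes is not surjective in general. It fails to be surjective for the compact operators $B=\mathcal K$ and a unital separable algebra $A$ built from the finite-dimensional representations of a group with property (T), such as $SL_3(\mathbb Z)$. The obstruction is a homotopy invariant made of winding numbers, one for each representation. It changes sign under the flip of the suspension coordinate, and it is non-negative on every class that comes from an extension.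
\end{abstract}

\section{The question and the results}\label{sec:intro}

For a $C^*$-algebra $Y$ we write $\mathcal M(Y)$ for the multiplier algebra, $\mathcal Q(Y)=\mathcal M(Y)/Y$, and $IY=C[0,1]\otimes Y=C([0,1],Y)$. The compact operators on $\ell^2$ are denoted by $\mathcal K$, and $\mathbb N=\{1,2,\dots\}$. Let $A$ be a separable $C^*$-algebra and $B$ a stable $\sigma$-unital $C^*$-algebra.

\subsection*{Extensions}
An \emph{extension} of $A$ by $B$ is a short exact sequence $0\to B\to E\xrightarrow{\,\nu\,}A\to0$ of $C^*$-algebras. The algebra $E$ acts on its ideal $B$ by multiplication; this gives a $*$-homomorphism $E\to\mathcal M(B)$ and, on quotients, the \emph{Busby invariant} $\phi:A\to\mathcal Q(B)$. The extension is recovered from $\phi$ as the pullback $E=\{(a,X)\in A\oplus\mathcal M(B):\phi(a)=[X]\}$, and every $*$-homomorphism $\phi:A\to\mathcal Q(B)$ arises in this way. Two extensions with Busby invariants $\phi_0,\phi_1$ are \emph{homotopic} if there is a Busby invariant $A\to\mathcal Q(IB)$ whose evaluations at $0$ and $1$ are $\phi_0$ and $\phi_1$.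 The set of homotopy classes is $Ext_h(A,B)$.

\subsection*{Asymptotic morphisms}
An \emph{asymptotic morphism} $\psi=(\psi_t)_{t\in[0,\infty)}$ from $C$ to $Y$ is a family of maps $\psi_t:C\to Y$ such that $t\mapsto\psi_t(c)$ is continuous and bounded for each $c\in C$, and such that $\psi_t(c+\lambda c')-\psi_t(c)-\lambda\psi_t(c')$, $\psi_t(c^*)-\psi_t(c)^*$ and $\psi_t(cc')-\psi_t(c)\psi_t(c')$ tend to $0$ as $t\to\infty$, for all $c,c'\in C$ and $\lambda\in\mathbb C$. Two asymptotic morphisms are \emph{homotopic} if they are the evaluations at $0$ and $1$ of an asymptotic morphism from $C$ to $IY$. The set of homotopy classes is $[[C,Y]]$. We take for $C$ the suspension $SA=C_0(\mathbb R)\otimes A$. We fix an identification $C_0(\mathbb R)\cong C_0(0,1)$, so that $SA=C_0((0,1),A)$, and we view elements of $C_0(0,1)$ as continuous functions on $[0,1]$ that vanish at both ends.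

\subsection*{The Connes--Higson map}
Given an extension, choose a norm-continuous approximate unit $(u_t)_{t\ge0}$ of $B$, $0\le u_t\le1$, that is \emph{quasicentral} for $E$, meaning that $\|u_tx-xu_t\|\to0$ for all $x\in E$, and choose a continuous cross-section $a\mapsto\hat a$ of $\nu$ (for example a Bartle--Graves section). There is an asymptotic morphism $\psi$ from $SA$ to $B$, unique up to terms that vanish as $t\to\infty$, with
\begin{equation}\label{eq:CH}
\lim_{t\to\infty}\|\psi_t(f\otimes a)-f(u_t)\hat a\|=0\qquad(f\in C_0(0,1),\ a\in A).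
\end{equation}
Its homotopy class depends only on the homotopy class of the extension; in particular it does not depend on $(u_t)$ or on the cross-section. This defines the \emph{Connes--Higson map}
\[
CH:Ext_h(A,B)\to[[SA,B]].
\]
Both endpoint conditions on $f$ matter in \eqref{eq:CH}. Since $f(0)=0$, the element $f(u_t)$ lies in $B$. Since $f(1)=0$,
\begin{equation}\label{eq:kill}
\|f(u_t)b\|\to0\qquad(b\in B),
\end{equation}
because $P(u_t)b\to P(1)b$ for polynomials $P$ and polynomials are dense in $C[0,1]$. So $f(u_t)\hat a$ is asymptotically independent of the lift of $a$, and quasicentrality makes it asymptotically multiplicative. One may think of $f(u_t)$ as a window, located where $u_t$ is strictly between $0$ and $1$, that moves off to infinity in $B$; the morphism $\psi_t$ shows what $E$ looks like through this window.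

\medskip
\noindent\textbf{Question.} \emph{Is $CH$ surjective for every separable $A$ and every stable $\sigma$-unital $B$?}
\medskip

The question is posed, and stated to be open, in \cite{UCT}. It asks whether every asymptotic morphism from $SA$ to $B$ can be deformed until its windows fit together to a single extension. The simplest case gives no reason for doubt: for $A=\mathbb C$ and $B=\mathcal K$ the target is a point (Example~\ref{ex:point}). There is, however, an asymmetry between the two sides. The target is an abelian group in which the inverse is given by the \emph{flip}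
\[
\kappa:SA\to SA,\qquad(\kappa f)(x)=f(1-x),
\]
while the image of $CH$ is only seen to be closed under addition (Proposition~\ref{prop:group}). If $CH$ is surjective, then the inverse $[\psi\circ\kappa]$ of each class $[\psi]=CH[\phi]$ comes from an extension. This is so when $\phi$ has a complement $\phi'$ with $\phi\oplus\phi'$ split (Remark~\ref{rem:split}). In general, flipping replaces $f(u_t)$ by $f(1-u_t)$, and $1-u_t$ runs from $1$ to $0$, which no approximate unit does. We turn this sense of direction into a homotopy invariant.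

\subsection*{The algebra $A$}
Let $G$ be a countable discrete group with property (T) that has infinitely many pairwise inequivalent finite-dimensional irreducible unitary representations $\pi_k:G\to U(n_k)$, $k\in\mathbb N$. An example is $SL_3(\mathbb Z)$. It has property (T), and it is infinite and residually finite, so it has arbitrarily large finite quotients $Q$; since $|Q|=\sum_{\sigma\in\hat Q}(\dim\sigma)^2$ and the irreducible representations of $Q$ are irreducible representations of $G$, finitely many of them cannot suffice. Put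
\[
H=\bigoplus_k\mathbb C^{n_k}\otimes\mathbb C^{kn_k},\qquad\pi=\bigoplus_k\pi_k\otimes1_{kn_k},\qquad E_0=C^*(\pi(G))+\mathcal K(H),\qquad A=E_0/\mathcal K(H).
\]
The algebra $A$ is separable and unital. Let $e$ be the extension $0\to\mathcal K(H)\to E_0\to A\to0$, where $\mathcal K(H)$ is identified with $\mathcal K$ by a unitary $H\cong\ell^2$. From now on $A$ is this algebra, except in Section~\ref{sec:group}.

\begin{theorem}\label{thm:main}
The map $CH:Ext_h(A,\mathcal K)\to[[SA,\mathcal K]]$ is not surjective: if $\psi$ represents $CH[e]$, then $[\psi\circ\kappa]$ is not in the image.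
\end{theorem}

So the answer to the question is no. The opposite orientation of the identification $C_0(\mathbb R)\cong C_0(0,1)$ would compose $CH$ with the bijection $[\psi]\mapsto[\psi\circ\kappa]$, which does not affect surjectivity.

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] For every unital $C^*$-algebra $B_1$ with a tracial state, the map $CH:Ext_h(A,B_1\otimes\mathcal K)\to[[SA,B_1\otimes\mathcal K]]$ is not surjective.
\item[(b)] Let $O=\{(a_l)\in\mathbb Z^{\mathbb N}:\sup_l|a_l|/n_l<\infty\}$. There is a surjective homomorphism $R:[[SA,\mathcal K]]\to\mathbb Z^{\mathbb N}/O$ such that $R(CH(Ext_h(A,\mathcal K)))$ is exactly the image of $\mathbb Z_{\ge0}^{\mathbb N}$. In particular the image of $CH$ is not a subgroup.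
\item[(c)] The trace hypothesis is essential for this obstruction. Let $e^1$ be the extension of $A$ by $\mathcal O_\infty\otimes\mathcal K$ with Busby invariant $[X]\mapsto[1\otimes X]$, $X\in E_0$, and let $\psi^1$ represent $CH[e^1]$. Then $[\psi^1\circ\kappa]$ is in the image of $CH$.
\end{itemize}
\end{theorem}

These theorems show that surjectivity fails in general; they do not describe the pairs $(A,B)$ for which $CH$ is surjective.

Section~\ref{sec:group} sets up the group $[[SA,Y]]$. Section~\ref{sec:model} computes $CH[e]$ by hand and shows which numbers the invariant $R$ should count. Sections~\ref{sec:wind} and~\ref{sec:R} construct $R$, Section~\ref{sec:ext} evaluates it on extensions, and Section~\ref{sec:proofs} proves the theorems. Theorems~\ref{thm:main} and~\ref{thm:sharp}(a) are proved together; a reader interested in the question alone may take $B_1=\mathbb C$ throughout.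

\section{The group $[[SA,Y]]$}\label{sec:group}

In this section $A$ is any separable $C^*$-algebra. We collect the conventions used later.

\subsection*{The asymptotic algebra}
Let $T=[0,\infty)$ and $\mathfrak A(Y)=C_b(T,Y)/C_0(T,Y)$; the class of $(y_t)$ is written $[y_t]$. An asymptotic morphism $\psi$ from $C$ to $Y$ gives a $*$-homomorphism $c\mapsto[\psi_t(c)]$ from $C$ to $\mathfrak A(Y)$. We call $\psi,\psi'$ \emph{asymptotically equal} if these homomorphisms coincide; it suffices to check this on a set that generates $C$. Asymptotically equal morphisms are homotopic through $(1-s)\psi_t+s\psi'_t$. If $\omega:Y\to Y'$ is a $*$-homomorphism, then $[\omega\circ\psi]$ depends only on $[\psi]$. If $\omega_s:Y\to Y'$, $s\in[0,1]$, are $*$-homomorphisms with $s\mapsto\omega_s(y)$ continuous, they form a $*$-homomorphism $Y\to IY'$, so $[\omega_0\circ\psi]=[\omega_1\circ\psi]$. On the side of the domain the same statement needs an argument, because the maps $\psi_t$ are not assumed to be continuous.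

\begin{lemma}\label{lem:precomp}
Let $\psi$ be an asymptotic morphism from $C$ to $Y$, and let $\chi_s:C'\to C$, $s\in[0,1]$, be $*$-homomorphisms with $s\mapsto\chi_s(c)$ continuous for each $c\in C'$. Then $[\psi\circ\chi_0]=[\psi\circ\chi_1]$.
\end{lemma}

\begin{proof}
Compose $C\to\mathfrak A(Y)$ with a Bartle--Graves section of $C_b(T,Y)\to\mathfrak A(Y)$. This gives a continuous map $\psi':C\to C_b(T,Y)$, which is an asymptotic morphism asymptotically equal to $\psi$. The function $(t,s)\mapsto\psi'_t(\chi_s(c))$ is continuous and bounded. The defect $(x,x')\mapsto\psi'(xx')-\psi'(x)\psi'(x')$ is a continuous map $C\times C\to C_0(T,Y)$. It sends the compact set $\{(\chi_s(c),\chi_s(c')):s\in[0,1]\}$ to a compact subset of $C_0(T,Y)$, whose elements vanish at infinity uniformly. The defects of linearity and of the adjoint are also continuous maps into $C_0(T,Y)$, so the same argument applies to them. Hence $\psi'_t\circ\chi_s$ is an asymptotic morphism from $C'$ to $IY$.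
\end{proof}

\subsection*{Unitaries}
Let $U(1+Y)$ be the group of unitaries in $1+Y$, where $1$ is an adjoined unit or the unit of an algebra that contains $Y$ as a non-unital ideal. The \emph{unitary part} of an invertible $x$ is $x|x|^{-1}$, $|x|=(x^*x)^{1/2}$; it is a smooth function of $x$ and lies in $1+Y$ if $x$ does. We use two estimates.
\begin{itemize}
\item[(U1)] If $W$ is unitary and $\|x-W\|\le\eta<1$, then $x$ is invertible and $\|x|x|^{-1}-W\|\le2\eta$. Indeed, the spectrum of $|x|$ lies in $[1-\eta,1+\eta]$, so $\|x|x|^{-1}-x\|=\|1-|x|\,\|\le\eta$.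
\item[(U2)] If $(y_t)\in C_b(T,Y)$ and $1+[y_t]$ is unitary, then $1+y_t$ is invertible for $t\ge t_0$, and its unitary part $U(t)$ is continuous in $t$ with $\|U(t)-1-y_t\|=\|1-|1+y_t|\,\|\to0$.
\end{itemize}
The function
\[
\varepsilon(x)=e^{2\pi ix}-1
\]
generates $C_0(0,1)$, and $1+\varepsilon$ identifies $(0,1)$ with the circle minus the point $1$. By functional calculus, each $W\in U(1+Y)$ determines a $*$-homomorphism $\chi_W:C_0(0,1)\to Y$ with $\chi_W(\varepsilon)=W-1$, and $\chi_W(f)$ depends continuously on $W$. Note that $\kappa\varepsilon=\bar\varepsilon$.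

\begin{example}\label{ex:point}
We have $[[S\mathbb C,\mathcal K]]=\{0\}$. Let $\psi$ be an asymptotic morphism from $C_0(0,1)$ to $\mathcal K$, and let $U(t)$, $t\ge t_0$, be as in (U2) for $y_t=\psi_t(\varepsilon)$. Then $\psi$ is asymptotically equal to $\chi_{U(\max(t,t_0))}$, which is homotopic through $\chi_{U(\max(st,t_0))}$ to the constant family $\chi_{U(t_0)}$. The spectrum of $U(t_0)\in1+\mathcal K$ is countable, so $U(t_0)=e^{iy}$ with $y=y^*\in\mathcal K$, and $\chi_{e^{isy}}$ joins $\chi_{U(t_0)}$ to $0$. The path $U(t)$ may wind around as much as it likes; since it has no limit at infinity, the winding can be undone.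
\end{example}

\subsection*{Addition}
Let $Y$ be stable and $\sigma$-unital, and let $s_1,s_2\in\mathcal M(Y)$ be isometries with $s_1s_1^*+s_2s_2^*=1$. Put $[\psi]+[\psi']=[s_1\psi s_1^*+s_2\psi's_2^*]$; applying the formula to homotopies shows that this is well defined on classes. For Busby invariants put $\phi\oplus\phi'=s_1\phi s_1^*+s_2\phi's_2^*$.

\begin{proposition}\label{prop:group}
The sum does not depend on $s_1,s_2$. It makes $[[SA,Y]]$ an abelian group with neutral element $[0]$ and $-[\psi]=[\psi\circ\kappa]$. Moreover $CH[0]=[0]$ and $CH[\phi\oplus\phi']=CH[\phi]+CH[\phi']$.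
\end{proposition}

\begin{proof}
The unitary group of $\mathcal M(Y)$ is path connected (Cuntz--Higson), so $[w\psi w^*]=[\psi]$ for every unitary $w\in\mathcal M(Y)$. Two finite families $(s_i)$, $(s'_i)$ of the same length, each consisting of isometries whose range projections add up to $1$, satisfy $s'_i=ws_i$ for the unitary $w=\sum_is'_is_i^*$. For pairs this gives independence of the choice, and commutativity by comparing $(s_1,s_2)$ with $(s_2,s_1)$. For the triples $(s_1s_1,s_1s_2,s_2)$ and $(s_1,s_2s_1,s_2s_2)$ it gives associativity.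

\emph{Neutral element.} Write $Y=Y_0\otimes\mathcal K(L^2[0,1])$. For $0<s\le1$ let $J_s$ be the isometry of $L^2[0,1]$ onto $L^2[0,s]$ given by $(J_s\xi)(x)=s^{-1/2}\xi(x/s)$, and write $J_s$ also for $1\otimes J_s\in\mathcal M(Y)$. The map $s\mapsto J_s\xi$ is continuous (by dominated convergence for continuous $\xi$, then by density). Hence $s\mapsto J_syJ_s^*$ is continuous for $y=y_0\otimes k$ with $k$ of rank one, and then for all $y\in Y$. So $[J_{1/2}\psi J_{1/2}^*]=[J_1\psi J_1^*]=[\psi]$, and we may take $s_1=J_{1/2}$ and for $s_2$ an isometry onto $L^2[\frac12,1]$.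

\emph{Inverse.} Let $\Lambda:M_2(Y)\to Y$ be the isomorphism $(y_{ij})\mapsto\sum_{i,j}s_iy_{ij}s_j^*$, let $\psi^{(2)}$ be the asymptotic morphism from $M_2(SA)$ to $M_2(Y)$ obtained by applying $\psi$ entrywise, and let $\mu:C_0(0,1)\to M_2(C_0(0,1))$ be $f\mapsto\mathrm{diag}(f,\kappa f)$. Then $[\psi]+[\psi\circ\kappa]=[\Lambda\circ\psi^{(2)}\circ(\mu\otimes\mathrm{id}_A)]$. With $\zeta=1+\varepsilon$ and the rotation matrix $R_\vartheta$ of angle $\vartheta$, put
\[
W_\vartheta=\mathrm{diag}(\zeta,1)\,R_\vartheta\,\mathrm{diag}(\bar\zeta,1)\,R_\vartheta^*,\qquad0\le\vartheta\le\pi/2 .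
\]
At $x=0$ and $x=1$ we have $\zeta=1$ and $W_\vartheta=1$, so $W_\vartheta\in U(1+M_2(C_0(0,1)))$. Also $W_0=1$ and $W_{\pi/2}=\mathrm{diag}(\zeta,\bar\zeta)=1+\mu(\varepsilon)$. Thus $\chi_{W_\vartheta}\otimes\mathrm{id}_A$ joins $0$ to $\mu\otimes\mathrm{id}_A$, and Lemma~\ref{lem:precomp} gives $[\psi]+[\psi\circ\kappa]=[0]$.

\emph{The map $CH$.} For $\phi=0$ we have $E=A\oplus Y$, and $\hat a=(a,0)$ gives $f(u_t)\hat a=0$. For a sum, let $(u_t)$, $\hat a=(a,X_a)$ and $(u'_t)$, $\hat a'=(a,X'_a)$ be choices for $\phi$ and $\phi'$. Then $u''_t=s_1u_ts_1^*+s_2u'_ts_2^*$ is an approximate unit, since $u''_ty-y=s_1(u_t-1)s_1^*y+s_2(u'_t-1)s_2^*y$. It asymptotically commutes with $X''_a=s_1X_as_1^*+s_2X'_as_2^*$, and $f(u''_t)X''_a=s_1f(u_t)X_as_1^*+s_2f(u'_t)X'_as_2^*$.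
\end{proof}

\begin{remark}\label{rem:split}
Suppose $\phi$ is split, that is, $\phi(a)=[\rho(a)]$ for a $*$-homomorphism $\rho:A\to\mathcal M(Y)$. The vector $J_s^*\xi$ is weakly continuous in $s$ and has norm $\|\xi|_{[0,s]}\|$, so it is norm continuous and tends to $0$ as $s\to0$. Hence $s\mapsto J_s\rho(a)J_s^*$, with value $0$ at $s=0$, is strictly continuous and bounded, and defines a multiplier of $IY$. This is a homotopy from $0$ to $\phi$, so $CH[\phi]=0$. Consequently, if $\phi\oplus\phi'$ is split, then $-CH[\phi]=CH[\phi']$ lies in the image. Theorem~\ref{thm:main} implies that $e$ has no such complement.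
\end{remark}

\section{Model extensions and the projection $p$}\label{sec:model}

\subsection*{The Kazhdan projection}
A group $G$ has property (T) if every unitary representation with almost invariant unit vectors has a nonzero invariant vector. We use this only through the following fact (Akemann--Walter; see also \cite{BHV}). The full group $C^*$-algebra $C^*(G)$ contains a projection $p_0$, the \emph{Kazhdan projection}, such that for every unitary representation $\rho$ of $G$ the operator $\rho(p_0)$ is the projection onto the $G$-invariant vectors. Recall that every homomorphism from $G$ to the unitary group of a unital $C^*$-algebra extends uniquely to $C^*(G)$.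

Let $\bar\pi_l(g)$ be the complex conjugate of the matrix $\pi_l(g)$. If $\mathbb C^{n_k}\otimes\mathbb C^{n_l}$ is identified with the $n_k\times n_l$ matrices, then $\pi_k\otimes\bar\pi_l$ acts by $X\mapsto\pi_k(g)X\pi_l(g)^*$, and the invariant vectors are the intertwiners from $\pi_l$ to $\pi_k$. By Schur's lemma,
\begin{equation}\label{eq:schur}
(\pi_k\otimes\bar\pi_l)(p_0)=0\ \text{ for }k\ne l,\qquad(\pi_l\otimes\bar\pi_l)(p_0)\text{ has rank }1.
\end{equation}

\subsection*{The extensions $\phi_{\mathbf m}$}
Let $\mathbf m=(m_k)\in\mathbb Z_{\ge0}^{\mathbb N}$. Decompose $\ell^2=\bigoplus_kH_k$, where each $H_k$ is spanned by consecutive basis vectors, $H_k\cong\mathbb C^{n_k}\otimes\mathbb C^{m_k}$ if $m_k\ge1$, and $\dim H_k=1$ if $m_k=0$. Let $Q_k$ be the projection onto $H_k$. Let $\pi^{\mathbf m}$ be the representation of $C^*(G)$ that is $\pi_k\otimes1_{m_k}$ on $H_k$ if $m_k\ge1$ and $0$ on $H_k$ if $m_k=0$. For $\mathbf m=(kn_k)$ this decomposition is the identification $H\cong\ell^2$ that we use, and $\pi^{\mathbf m}=\pi$.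

A block sum $\bigoplus_kx_k$ of operators on the finite-dimensional spaces $H_k$ is compact if and only if $\|x_k\|\to0$: one direction follows by truncation, the other because $\|Q_kXQ_k\|\to0$ for compact $X$. Every element of $A$ has the form $[\pi(x)]$ with $x\in C^*(G)$, and $[\pi(x)]=0$ forces $\|\pi_k(x)\|\to0$, hence $\pi^{\mathbf m}(x)\in\mathcal K$. Therefore, for every unital $C^*$-algebra $B_1$,
\[
\phi_{\mathbf m}:A\to\mathcal Q(B_1\otimes\mathcal K),\qquad[\pi(x)]\mapsto[1\otimes\pi^{\mathbf m}(x)],
\]
is a well-defined Busby invariant. For $\mathbf m=(kn_k)$ it is that of $e$ if $B_1=\mathbb C$, and that of $e^1$ if $B_1=\mathcal O_\infty$.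

An approximate unit adapted to the blocks is
\begin{equation}\label{eq:ramp}
u_t=\sum_k\lambda_k(t)Q_k,\qquad\lambda_k(t)=\min\{1,\max\{0,t-k+1\}\}.
\end{equation}
It has finite rank, $u_0=0$, $\|u_t-u_{t'}\|\le|t-t'|$, and $u_tQ_k=Q_k$ for $t\ge k$. It commutes with $\pi^{\mathbf m}(C^*(G))$. Thus $1\otimes u_t$ is an approximate unit of $B_1\otimes\mathcal K$ that is quasicentral for the extension $\phi_{\mathbf m}$.

\subsection*{A computation by hand}
Let $B_1=\mathbb C$, and let $\psi$ be the asymptotic morphism \eqref{eq:CH} for $\phi_{\mathbf m}$ and \eqref{eq:ramp}. For $t\in[k-1,k]$ all $\lambda_j(t)$ with $j\ne k$ are $0$ or $1$, so $f(u_t)=f(t-k+1)Q_k$. By \eqref{eq:kill} we may use the lift $\pi^{\mathbf m}(x)$, and up to an error that tends to $0$,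
\[
\psi_t(f\otimes[\pi(x)])\approx f(t-k+1)\,\pi_k(x)\otimes1_{m_k}\quad\text{on }H_k,\qquad k-1\le t\le k .
\]
During the $k$-th unit of time, $\psi$ moves the point of evaluation once through $(0,1)$ from left to right and uses the representation $\pi_k$ with multiplicity $m_k$. The flipped morphism $\psi\circ\kappa$ moves it from right to left; it behaves as if the multiplicity were $-m_k$. We want to recover these signed multiplicities.

A projection $a\in A$ gives a unitary $1+\varepsilon\otimes a$, hence a path of almost unitaries $1+\psi_t(\varepsilon\otimes a)$ in $1+\mathcal K$, whose determinant can wind around the circle. For $a=1$ the path keeps winding forever, and we are in the situation of Example~\ref{ex:point}. The remedy is to use $\bar\pi_l$ as a filter. Let $p_l\in A\otimes M_{n_l}$ be the image of $p_0$ under $g\mapsto[\pi(g)]\otimes\bar\pi_l(g)$. In the extension it lifts to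
\begin{equation}\label{eq:gl}
g_l=(\pi^{\mathbf m}\otimes\bar\pi_l)(p_0)\in B(\ell^2)\otimes M_{n_l},
\end{equation}
which by \eqref{eq:schur} is a projection of rank $m_l$ with $g_l\le Q_l\otimes1$. The associated path is
\[
U_l(t)=1+\varepsilon(u_t\otimes1)\,g_l=1+\varepsilon(\lambda_l(t))\,g_l=e^{2\pi i\lambda_l(t)g_l}.
\]
It equals $1$ outside $[l-1,l]$, so it is a loop, and its determinant $e^{2\pi im_l\lambda_l(t)}$ winds $m_l$ times counterclockwise. For $\psi\circ\kappa$ the loop is $U_l^*$ and the winding number is $-m_l$.

Three difficulties separate this computation from a proof.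
\begin{enumerate}
\item \emph{No single winding number is an invariant.} Multiplying $\psi_t$ by a scalar function that vanishes on $[0,l]$ and equals $1$ for $t\ge l+1$ does not change the asymptotic class, but it erases the loop $U_l$. In fact $p_l=0$ (Lemma~\ref{lem:p}). Only the behavior of the sequence of winding numbers as $l\to\infty$ can survive, and to control it we need one projection $p$ and one path $U(t)$ that contain all $l$ at once. This is where property (T) enters: the same element $p_0$ serves for every $l$.
\item \emph{The path has no canonical start.} For a general $\psi$, the path $U(t)$ is defined for $t\ge t_0$ only, and must be joined to $1$. If this is done uniformly in $l$, the ambiguity in the $l$-th winding number is at most a constant times $n_l$. This explains the subgroup $O$, and the choice $m_l=ln_l$, which is not in $O$.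
\item \emph{Positivity must hold for every extension.} In general $p$ lifts only to a positive contraction, which commutes with $u_t$ only asymptotically.
\end{enumerate}

\subsection*{The projection $p$}
To treat all $l$ at once, put $D=\prod_lM_{n_l}$ (bounded sequences) and $\delta(g)=(\bar\pi_l(g))_l\in D$. An asymptotic morphism on $SA$ has to be extended to a tensor product of $SA$ with $D$, and an extension of $A$ has to be tensored with $D$. The maximal tensor product allows both. We recall its properties.
\begin{itemize}
\item[(M1)] If $\alpha:C\to Z$ and $\gamma:D\to Z$ are $*$-homomorphisms with commuting ranges, there is a $*$-homomorphism $C\otimes_{\max}D\to Z$ with $c\otimes d\mapsto\alpha(c)\gamma(d)$.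
\item[(M2)] If $J$ is an ideal of $C$, then $C\otimes_{\max}D\to(C/J)\otimes_{\max}D$ is surjective and its kernel is the closure of the algebraic tensor product $J\odot D$.
\item[(M3)] $\otimes_{\max}$ is associative, and tensor products with $M_n$, $\mathcal K$ or $C_0(0,1)$ carry only one $C^*$-norm. In particular $SA\otimes_{\max}D=C_0(0,1)\otimes(A\otimes_{\max}D)$.
\end{itemize}
Let $p\in A\otimes_{\max}D$ be the image of $p_0$ under the $*$-homomorphism $C^*(G)\to A\otimes_{\max}D$ determined by $g\mapsto[\pi(g)]\otimes\delta(g)$. It is a projection, and its image under the coordinate map $A\otimes_{\max}D\to A\otimes M_{n_l}$ is $p_l$.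

\begin{lemma}\label{lem:p}
For every $l$ the image $p_l$ of $p$ in $A\otimes M_{n_l}$ is $0$.
\end{lemma}

\begin{proof}
The element $p_l$ is the class of $(\pi\otimes\bar\pi_l)(p_0)\in E_0\otimes M_{n_l}$. By \eqref{eq:schur} this projection has finite rank $ln_l$, so it lies in $\mathcal K(H)\otimes M_{n_l}$, the kernel of $E_0\otimes M_{n_l}\to A\otimes M_{n_l}$.
\end{proof}

\begin{remark}\label{rem:min}
The minimal tensor product would lose $p$. If $A$ acts faithfully on $H'$, the norm of $A\otimes_{\min}D$ is the operator norm on $\bigoplus_lH'\otimes\mathbb C^{n_l}$, so $A\otimes_{\min}D$ embeds in $\prod_l(A\otimes M_{n_l})$, and the image of $p$ there is $0$ by Lemma~\ref{lem:p}. In $A\otimes_{\max}D$ we have $p\ne0$: otherwise the invariant $R$ of Section~\ref{sec:R} would vanish identically, contrary to Proposition~\ref{prop:models}.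
\end{remark}

\section{Winding numbers}\label{sec:wind}

For $B=\mathcal K$ the winding number of the determinant is all we need. For $B=B_1\otimes\mathcal K$ there is no determinant, and we use its logarithmic derivative with respect to a trace, following the construction of de la Harpe--Skandalis.

\subsection*{Loops over an algebra with a trace}
Let $q_r\in\mathcal K$ be the projection onto the span of the first $r$ basis vectors. For a unital $C^*$-algebra $C$ we view $M_r(C)$ as $q_r\mathcal Kq_r\otimes C\subset\mathcal K\otimes C$, write $q_r$ for $q_r\otimes1$, and identify $u\in U(M_r(C))$ with $u+(1-q_r)\in U(1+\mathcal K\otimes C)$. Loops are parametrized by compact intervals, and $\|W-\tilde W\|$ is the supremum over the parameter.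

\begin{lemma}\label{lem:approx}
Let $W$ be a continuous loop in $U(1+\mathcal K\otimes C)$ and $\eta>0$. There are $r$ and a piecewise $C^1$ loop $W_1$ in $U(M_r(C))$ with $\|W-W_1\|<\eta$.
\end{lemma}

\begin{proof}
We may assume $\eta<1$. The range of $W-1$ is compact in $\mathcal K\otimes C$, so $\|q_r(W-1)q_r-(W-1)\|<\eta/4$ for large $r$. Replace the loop $q_r(W-1)q_r$ in $M_r(C)$ by a piecewise linear loop $x$ within $\eta/8$, and let $W_1$ be the unitary part of $1+x$. By (U1), $\|W-W_1\|\le\frac34\eta$.
\end{proof}

Now let $\theta$ be a positive trace on $C$, that is, a positive linear functional with $\theta(xy)=\theta(yx)$, and write $\theta$ also for $\mathrm{Tr}\otimes\theta$ on $M_r(C)$. For a piecewise $C^1$ path $W:[a,b]\to U(M_r(C))$ put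
\[
\Delta(W)=\frac1{2\pi i}\int_a^b\theta(W^*\dot W)\,dt .
\]
This is real because $W^*\dot W$ is skew-adjoint, and it does not change when $r$ is increased or the interval is rescaled. It has two properties.
\begin{itemize}
\item[($\Delta$1)] $\Delta(W_1W_2)=\Delta(W_1)+\Delta(W_2)$ for pointwise products, because $(W_1W_2)^*\frac{d}{dt}(W_1W_2)=W_2^*(W_1^*\dot W_1)W_2+W_2^*\dot W_2$ and $\theta$ is a trace. In particular $\Delta(W^*)=-\Delta(W)$.
\item[($\Delta$2)] If $W$ is a loop with $\|W-1\|<1$, then $\Delta(W)=0$. Indeed, differentiating $\log W=-\sum_{n\ge1}(1-W)^n/n$ term by term and using the trace property gives $\frac d{dt}\theta(\log W)=\sum_{n\ge1}\theta((1-W)^{n-1}\dot W)=\theta(W^{-1}\dot W)$, so $2\pi i\Delta(W)=\theta(\log W(b))-\theta(\log W(a))$.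
\end{itemize}
For a continuous loop $W$ in $U(1+\mathcal K\otimes C)$ call a piecewise $C^1$ loop $W_1$ in some $U(M_r(C))$ with $\|W-W_1\|<\frac12$ an \emph{approximant}, and define the \emph{winding number} $w_\theta(W)=\Delta(W_1)$. If $W_2$ is another approximant, then $\|W_1^*W_2-1\|=\|W_2-W_1\|<1$, so $\Delta(W_2)=\Delta(W_1)$ by ($\Delta$1) and ($\Delta$2).

\begin{lemma}\label{lem:w}
\begin{itemize}
\item[(W1)] $w_\theta$ is invariant under free homotopies of loops, in particular under reparametrizations that fix the endpoints of the interval.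
\item[(W2)] $w_\theta(W\tilde W)=w_\theta(W)+w_\theta(\tilde W)$ and $w_\theta(W^*)=-w_\theta(W)$. Also, $w_\theta$ is additive under concatenation of loops based at $1$.
\item[(W3)] If $P\in\mathcal K\otimes C$ is a projection, the loop $s\mapsto e^{2\pi isP}$, $s\in[0,1]$, has $w_\theta\ge0$. If $P\in M_r(C)$, the value is $\theta(P)$.
\item[(W4)] For $C=M_n$ and $\theta=\mathrm{Tr}$, $w_\theta$ takes integer values.
\end{itemize}
\end{lemma}

\begin{proof}
(W1) If $\|W-\tilde W\|<\frac14$, a loop within $\frac14$ of $W$ as in Lemma~\ref{lem:approx} is an approximant for both. So $w_\theta$ is locally constant, and a homotopy is a continuous path for the supremum norm.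

(W2) If $W_1,\tilde W_1$ are within $\frac14$ of $W,\tilde W$, then $W_1\tilde W_1$ is an approximant of $W\tilde W$; apply ($\Delta$1). The adjoint of an approximant of $W$ is an approximant of $W^*$. The concatenation of $W$ and $\tilde W$ is the pointwise product of ``$W$, then constant'' and ``constant, then $\tilde W$'', and these are reparametrizations of $W$ and $\tilde W$.

(W3) If $P\in M_r(C)$, then $W^*\dot W=2\pi iP$, so $\Delta(W)=\theta(P)\ge0$. In general choose $r$ with $\|q_rPq_r-P\|<\frac1{10}$. The spectrum of $q_rPq_r$ lies within $\frac1{10}$ of $\{0,1\}$, so its spectral projection $P_1\in M_r(C)$ for the part near $1$ satisfies $\|P_1-P\|\le\frac15$. Since $e^{2\pi isP}=1+\varepsilon(s)P$ and $|\varepsilon|\le2$, the loop $e^{2\pi isP_1}$ is within $\frac25$, hence an approximant, and the value is $\theta(P_1)\ge0$.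

(W4) Since $\mathrm{Tr}(W^{-1}\dot W)=(\det W)^{-1}\frac d{dt}\det W$, the number $\Delta(W)$ is the winding number of the loop $\det W$ in the circle.
\end{proof}

\subsection*{The algebra $\mathfrak K$}
From here to the end of Section~\ref{sec:ext}, $B_1$ is a unital $C^*$-algebra with a tracial state and $B=B_1\otimes\mathcal K$; this algebra is stable, and $\sigma$-unital with approximate unit $1\otimes q_r$. Let $N$ be the von Neumann algebra generated by $B_1$ in the GNS representation on $H_\tau$, let $\tau$ be the resulting normal tracial state on $N$, and let $\sigma:B_1\to N$ be the canonical unital map. (For $B_1=\mathbb C$ we have $N=\mathbb C$ and $\tau=\mathrm{id}$.) We pass to $N$ in order to have Borel functional calculus; it is used in (W6) and in Step 2 of the proof of Proposition~\ref{prop:positive}. Put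
\[
N_l=N\otimes M_{n_l},\quad\tau_l=\tau\otimes\mathrm{Tr},\quad N_\infty=\prod_lN_l,\quad\mathfrak K=\mathcal K\otimes N_\infty,\quad\mathfrak K_l=\mathcal K\otimes N_l ,
\]
so that $\tau_l(1)=n_l$. The coordinate maps $\mathfrak K\to\mathfrak K_l$, $x\mapsto x_l$, are surjective. On $M_r(N_\infty)=\prod_lM_r(N_l)$ we have $\|x\|=\sup_l\|x_l\|$, and by density this holds on $\mathfrak K$. The point is that $\mathfrak K$ is smaller than $\prod_l\mathfrak K_l$: its elements are approximated by matrices of a size $r$ that does not depend on $l$.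

Let $\mathfrak K$ act on $\ell^2\otimes\bigoplus_l(H_\tau\otimes\mathbb C^{n_l})$, and let $\mathfrak M=B(\ell^2)\mathbin{\bar\otimes}N_\infty$ be the von Neumann algebra of operators whose matrix entries over $\ell^2$ lie in $N_\infty$. Then $q_r\mathfrak Mq_r=M_r(N_\infty)$. A multiplier $x$ of $\mathfrak K$ has $q_rxq_r\in M_r(N_\infty)$ for all $r$, so $\mathcal M(\mathfrak K)\subset\mathfrak M$. Elements of $\mathfrak M$ are block diagonal in $l$; we write $x_l$ for the blocks, and $x_l\in\mathcal M(\mathfrak K_l)$ if $x\in\mathcal M(\mathfrak K)$.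

\begin{lemma}\label{lem:wK}
\begin{itemize}
\item[(W5)] If $W$ is a loop in $U(1+\mathfrak K)$, then $\sup_l|w_{\tau_l}(W_l)|/n_l<\infty$.
\item[(W6)] Every $u\in U(1+\mathfrak K)$ is joined to $1$ by a path in $U(1+\mathfrak K)$.
\end{itemize}
\end{lemma}

\begin{proof}
(W5) Parametrize by $[0,1]$. Lemma~\ref{lem:approx} for $C=N_\infty$ gives a piecewise $C^1$ loop $\tilde W$ in $U(M_r(N_\infty))$ with $\|W-\tilde W\|<\frac12$; let $L$ bound its derivative. Then $\tilde W_l$ is an approximant of $W_l$ with derivative bounded by $L$, and $\mathrm{Tr}\otimes\tau_l$ has norm $rn_l$ on $M_r(N_l)$. So $|w_{\tau_l}(W_l)|\le\frac1{2\pi}Lrn_l$.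

(W6) By (U1) applied to $1+q_r(u-1)q_r$, there are $r$ and $u_1\in U(M_r(N_\infty))$ with $\|u-u_1\|<1$. Then $u=u_1e^{iy}$ with $y=-i\log(u_1^*u)$ self-adjoint in $\mathfrak K$. Borel functional calculus in the von Neumann algebra $M_r(N_\infty)$ gives $u_1=e^{iy_1}$ with $y_1$ self-adjoint in $M_r(N_\infty)$. The path is $s\mapsto e^{isy_1}e^{isy}$.
\end{proof}

\begin{remark}
The bound in (W5) cannot be improved. For $N=\mathbb C$ and integers $0\le a_l\le rn_l$ choose a projection $P\in M_r(D)$ whose $l$-th component has rank $a_l$; by (W3) the loop $e^{2\pi isP}$ in $U(1+\mathfrak K)$ has winding numbers $a_l$.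
\end{remark}

\section{The invariant $R$}\label{sec:R}

Let
\[
\mathcal R=\mathbb R^{\mathbb N}\big/\{(a_l):\sup_l|a_l|/n_l<\infty\}.
\]
We first attach an element of $\mathcal R$ to paths of unitaries of a certain kind, and then such a path to each asymptotic morphism.

\subsection*{Closing paths}
A \emph{closing path} is a norm-continuous map $U:[t_0,\infty)\to U(1+\mathfrak K)$ such that $U_l(t)\to1$ as $t\to\infty$ for each fixed $l$. No uniformity in $l$ is required; if the convergence were uniform, (W5) would make what follows trivial. By (W6) choose a path $V$ in $U(1+\mathfrak K)$ from $1$ to $U(t_0)$. Let $L_l$ be the loop in $U(1+\mathfrak K_l)$, based at $1$, that is $V_l$ followed by $U_l$ on $[t_0,\infty]$, where $U_l(\infty)=1$. Put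
\[
r_l=w_{\tau_l}(L_l),\qquad\operatorname{wind}(U)=[(r_l)_l]\in\mathcal R .
\]

\begin{lemma}\label{lem:closing}
\begin{itemize}
\item[(i)] $\operatorname{wind}(U)$ does not depend on $V$, and does not change if $U$ is restricted to $[t_1,\infty)$, $t_1\ge t_0$.
\item[(ii)] $\operatorname{wind}(U^*)=-\operatorname{wind}(U)$.
\item[(iii)] Let $U:[t_0,\infty)\times[0,1]\to U(1+\mathfrak K)$ be continuous, with $\sup_s\|U_l(t,s)-1\|\to0$ as $t\to\infty$ for each $l$. Then $\operatorname{wind}(U(\cdot,0))=\operatorname{wind}(U(\cdot,1))$.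
\end{itemize}
\end{lemma}

\begin{proof}
Write $*$ for concatenation and $V^{\mathrm{rev}}$ for the reversed path.

(i) Let $\tilde V$ be another choice, with loops $\tilde L_l$ and numbers $\tilde r_l$. Then $L_l=V_l*U_l$ is homotopic to $(V_l*\tilde V_l^{\mathrm{rev}})*(\tilde V_l*U_l)$, so $r_l-\tilde r_l=w_{\tau_l}((V*\tilde V^{\mathrm{rev}})_l)$ by (W1) and (W2). Since $V*\tilde V^{\mathrm{rev}}$ is a loop in $U(1+\mathfrak K)$, (W5) shows that the class in $\mathcal R$ is the same. For the restriction to $[t_1,\infty)$ use $V*U|_{[t_0,t_1]}$ as the initial path; the loops are the same as before.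

(ii) Use $V^*$ as the initial path. The loops are $L_l^*$, and (W2) applies.

(iii) Let $V$ join $1$ to $U(t_0,0)$, and let $V^s$ be $V$ followed by $\lambda\mapsto U(t_0,\lambda s)$, $0\le\lambda\le1$. It joins $1$ to $U(t_0,s)$. For fixed $l$, the loops $V^s_l*U_l(\cdot,s)$ are jointly continuous in $s$ and the loop parameter; at $t=\infty$ this is the uniformity in $s$. By (W1) their winding numbers at $s=0$ and $s=1$ agree.
\end{proof}

\subsection*{The path of an asymptotic morphism}
Define $*$-homomorphisms
\[
\iota:B\to\mathfrak K,\quad\iota(b\otimes k)=k\otimes(\sigma(b)\otimes1)_l,\qquad\gamma:D\to\mathcal M(\mathfrak K),\quad\gamma(d)=1\otimes(1\otimes d_l)_l .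
\]
Their ranges commute. We write $\iota_l:B\to\mathfrak K_l$ and $\gamma_l:M_{n_l}\to\mathcal M(\mathfrak K_l)$ for the components, so that $\gamma(d)_l=\gamma_l(d_l)$.

Let $\psi$ be an asymptotic morphism from $SA$ to $B$. The algebra $\mathfrak A(\mathfrak K)$ is an ideal in $\mathfrak A(\mathcal M(\mathfrak K))$, and the homomorphisms $c\mapsto[\iota(\psi_t(c))]$ on $SA$ and $d\mapsto[\gamma(d)]$ (constant functions) on $D$ have commuting ranges. By (M1) and (M3) we obtain
\[
\Psi:C_0(0,1)\otimes(A\otimes_{\max}D)\to\mathfrak A(\mathfrak K),\qquad\Psi(c\otimes d)=[\iota(\psi_t(c))\gamma(d)]\quad(c\in SA,\ d\in D).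
\]
The element $x=\varepsilon\otimes p$ satisfies $x+x^*+x^*x=(\varepsilon+\bar\varepsilon+|\varepsilon|^2)\otimes p=0$ and is normal, so $1+\Psi(\varepsilon\otimes p)$ is unitary. An \emph{admissible path} for $\psi$ is a norm-continuous $U:[t_0,\infty)\to U(1+\mathfrak K)$ with $\|U(t)-1-y_t\|\to0$ for a representative $(y_t)$ of $\Psi(\varepsilon\otimes p)$. Admissible paths exist by (U2).

\begin{lemma}\label{lem:vanish}
Admissible paths are closing paths.
\end{lemma}

\begin{proof}
Fix $l$, and let $\Psi_l$ be the composition of $\Psi$ with the map $\mathfrak A(\mathfrak K)\to\mathfrak A(\mathfrak K_l)$ induced by the coordinate map. By (M1) there is a $*$-homomorphism $\Psi'_l:SA\otimes M_{n_l}\to\mathfrak A(\mathfrak K_l)$ with $c\otimes a\mapsto[\iota_l(\psi_t(c))\gamma_l(a)]$. On elementary tensors, hence everywhere, $\Psi_l$ is the coordinate map $SA\otimes_{\max}D\to SA\otimes M_{n_l}$ followed by $\Psi'_l$. The coordinate map sends $\varepsilon\otimes p$ to $\varepsilon\otimes p_l=0$ by Lemma~\ref{lem:p}. So $(y_t)_l\to0$ and $U_l(t)\to1$.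
\end{proof}

We define $R(\psi)=\operatorname{wind}(U)\in\mathcal R$ for an admissible path $U$.

\begin{proposition}\label{prop:R}
$R(\psi)$ is well defined and depends only on the homotopy class of $\psi$. Moreover $R(\psi\circ\kappa)=-R(\psi)$.
\end{proposition}

\begin{proof}
\emph{Choice of $U$.} Let $U,\tilde U$ be admissible. By Lemma~\ref{lem:closing}(i) we may assume that both are defined on $[t_0,\infty)$ and that $\|U(t)-\tilde U(t)\|<1$ there. Then $z(t)=-i\log(U(t)^*\tilde U(t))$ is self-adjoint in $\mathfrak K$, continuous in $t$, and $\|z(t)\|\to0$. The family $U(t,s)=U(t)e^{isz(t)}$ satisfies $\|U_l(t,s)-1\|\le\|U_l(t)-1\|+\|z(t)\|$, so Lemma~\ref{lem:closing}(iii) applies.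

\emph{Homotopy.} Let $\Phi$ be an asymptotic morphism from $SA$ to $IB$ with endpoints $\psi^0,\psi^1$. Apply $\iota$ pointwise on $[0,1]$ and let $\gamma(d)$ act as a constant function. The construction of $\Psi$ then gives a homomorphism into $\mathfrak A(I\mathfrak K)$, and (U2) gives a continuous path in $U(1+I\mathfrak K)$, that is, a jointly continuous family $U(t,s)\in U(1+\mathfrak K)$. The proof of Lemma~\ref{lem:vanish}, with $I\mathfrak K_l$ in place of $\mathfrak K_l$, shows that $U_l(t,\cdot)\to1$ in the norm of $I\mathfrak K_l$, which is uniform convergence in $s$. Evaluation at $s=0,1$ takes the homomorphism for $\Phi$ to those for $\psi^0,\psi^1$, so $U(\cdot,0)$ and $U(\cdot,1)$ are admissible for $\psi^0$ and $\psi^1$. Apply Lemma~\ref{lem:closing}(iii).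

\emph{Flip.} The homomorphism for $\psi\circ\kappa$ is $\Psi\circ(\kappa\otimes\mathrm{id}_D)$, and it sends $\varepsilon\otimes p$ to $\Psi(\bar\varepsilon\otimes p)=\Psi(\varepsilon\otimes p)^*$. So $U^*$ is admissible for $\psi\circ\kappa$, and Lemma~\ref{lem:closing}(ii) applies.
\end{proof}

\section{The invariant on extensions}\label{sec:ext}

Let $0\to B\to E\xrightarrow{\,\nu\,}A\to0$ be an extension, $(u_t)$ a quasicentral approximate unit, and $\psi$ as in \eqref{eq:CH}. By Proposition~\ref{prop:R}, $R(\psi)$ is the value of $R$ on the class $CH[\phi]$, whichever choices are made. To compute it we need a formula for $\Psi(\varepsilon\otimes p)$. Formula \eqref{eq:CH} describes $\Psi$ on elementary tensors only, and $p$ is a limit of sums of these; so we look for a formula on all of $E\otimes_{\max}D$.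

The map $\iota$ is nondegenerate, because $\iota(1\otimes q_r)=q_r$ is an approximate unit of $\mathfrak K$. So it extends to $\mathcal M(B)\to\mathcal M(\mathfrak K)$, and composing with $E\to\mathcal M(B)$ gives $\alpha:E\to\mathcal M(\mathfrak K)$ with $\alpha|_B=\iota$. The ranges of $\alpha$ and $\gamma$ commute: for $x\in E$, $d\in D$, $b\in B$, $y\in\mathfrak K$,
\[
\alpha(x)\gamma(d)\iota(b)y=\alpha(x)\iota(b)\gamma(d)y=\iota(xb)\gamma(d)y=\gamma(d)\iota(xb)y=\gamma(d)\alpha(x)\iota(b)y,
\]
and the elements $\iota(b)y$ span a dense subspace of $\mathfrak K$. By (M1) there is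
\[
\Theta:E\otimes_{\max}D\to\mathcal M(\mathfrak K),\qquad\Theta(x\otimes d)=\alpha(x)\gamma(d).
\]
Let $v_t=\iota(u_t)\in\mathfrak K$, and write $z\mapsto\bar z$ for the quotient map $E\otimes_{\max}D\to A\otimes_{\max}D$.

\begin{lemma}\label{lem:formula}
Let $z\in E\otimes_{\max}D$.
\begin{itemize}
\item[(i)] $(v_t)$ is an approximate unit of $\mathfrak K$, $(v_{t,l})$ is one of $\mathfrak K_l$, and $\|v_t\Theta(z)-\Theta(z)v_t\|\to0$.
\item[(ii)] $\Psi(f\otimes\bar z)=[f(v_t)\Theta(z)]$ for all $f\in C_0(0,1)$.
\item[(iii)] If $\bar z=0$, then $\Theta(z)\in\mathfrak K$.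
\item[(iv)] If $\bar z=p$, then $\Theta(z)_l\in\mathfrak K_l$ for every $l$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) We have $v_t\iota(b)y=\iota(u_tb)y\to\iota(b)y$, and $\|v_t\|\le1$; the statement for $\mathfrak K_l$ follows since $\mathfrak K\to\mathfrak K_l$ is onto. The element $v_t$ commutes with $\gamma(d)$, and $v_t\alpha(x)-\alpha(x)v_t=\iota(u_tx-xu_t)\to0$. This gives the claim for elementary tensors, hence for all $z$ by density.

(ii) By (i) the class $v=[v_t]$ commutes with the constant classes $[\Theta(z)]$ in $\mathfrak A(\mathcal M(\mathfrak K))$. So by (M1) the right-hand side defines a $*$-homomorphism on $C_0(0,1)\otimes(E\otimes_{\max}D)$, and so does the left-hand side. It suffices to compare them for $z=x\otimes d$. Let $a=\nu(x)$ and $b=x-\hat a\in B$. Then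
\[
\Psi(f\otimes a\otimes d)=[\iota(f(u_t)\hat a)\gamma(d)]=[\iota(f(u_t)x)\gamma(d)]=[f(v_t)\alpha(x)\gamma(d)],
\]
where the middle equality is \eqref{eq:kill} for $b$.

(iii) By (M2), $z$ lies in the closure of $B\odot D$, and $\Theta(b\otimes d)=\iota(b)\gamma(d)\in\mathfrak K$.

(iv) The map $z\mapsto\Theta(z)_l$ is the coordinate map $z\mapsto z_l\in E\otimes M_{n_l}$ followed by the homomorphism $x\otimes a\mapsto\alpha(x)_l\gamma_l(a)$, which sends $B\otimes M_{n_l}$ into $\mathfrak K_l$. The image of $z_l$ in $A\otimes M_{n_l}$ is $p_l=0$, so $z_l\in B\otimes M_{n_l}$.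
\end{proof}

Parts (iii) and (iv) describe the situation that carries the invariant: a lift $h$ of $p$ is compact in every coordinate, but it need not be compact uniformly in $l$; what is uniformly compact is $h^2-h$. For the model extensions the computation of Section~\ref{sec:model} now becomes a proof.

\begin{proposition}\label{prop:models}
$R(CH[\phi_{\mathbf m}])=[(m_l)_l]$ for every $\mathbf m\in\mathbb Z_{\ge0}^{\mathbb N}$.
\end{proposition}

\begin{proof}
Let $E$ be the pullback for $\phi_{\mathbf m}$, and use the approximate unit $1\otimes u_t$ with $u_t$ as in \eqref{eq:ramp}; then $v_t=u_t\otimes1$. Let $\eta:C^*(G)\to E$, $\eta(x)=([\pi(x)],1\otimes\pi^{\mathbf m}(x))$. The map $g\mapsto\eta(g)\otimes\delta(g)$ is a homomorphism from $G$ to the unitary group of the corner of $E\otimes_{\max}D$ with unit $\eta(1)\otimes1$. Let $z$ be the image of $p_0$ under its extension to $C^*(G)$. It is a projection with $\bar z=p$, so $h=\Theta(z)$ is a projection. The extension of $\iota$ sends $1\otimes X$ to $X\otimes1$ for $X\in B(\ell^2)$, so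
\[
\Theta(\eta(g)\otimes\delta(g))_l=\pi^{\mathbf m}(g)\otimes1_N\otimes\bar\pi_l(g).
\]
These operators commute with $v_{t,l}$, so $h$ commutes with $v_t$; and $h_l$ is the projection $g_l$ of \eqref{eq:gl} tensored with $1_N$. It follows that $U(t)=1+\varepsilon(v_t)h=(1-h)+e^{2\pi iv_t}h$ is a unitary in $1+\mathfrak K$, and it is admissible by Lemma~\ref{lem:formula}(ii). Since $U(0)=1$, we take $V$ constant. As $g_l\le Q_l\otimes1$, we get $U_l(t)=e^{2\pi i\lambda_l(t)h_l}$, a reparametrization of $s\mapsto e^{2\pi ish_l}$. For $r$ with $Q_l\le q_r$ we have $h_l\in M_r(N_l)$, and (W1), (W3) give $r_l=\tau(1)\,\mathrm{rank}(g_l)=m_l$.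
\end{proof}

\begin{proposition}\label{prop:positive}
For every extension of $A$ by $B$, with Busby invariant $\phi$, there are an admissible path $U$ and an initial path $V$ for which all winding numbers $r_l$ are non-negative. In particular $R(CH[\phi])$ is represented by a sequence of non-negative reals.
\end{proposition}

\begin{proof}
By (M2), $p$ has a self-adjoint lift; applying the function $x\mapsto\min\{1,\max\{0,x\}\}$ to it gives a lift $z$ with $0\le z\le1$. Let $h=\Theta(z)$. Then $0\le h\le1$, and Lemma~\ref{lem:formula} gives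
\[
h^2-h\in\mathfrak K,\qquad h_l\in\mathfrak K_l\ \text{ for all }l,\qquad\Psi(\varepsilon\otimes p)=[\varepsilon(v_t)h].
\]

\emph{Step 1: an admissible path with positive exponent.} The operator $1+\varepsilon(v_t)h$ is only almost unitary. If $h$ were a projection commuting with $v_t$, it would equal $e^{-2\pi i(1-v_t)h}$, and this expression has a version that is unitary for all $t$. Put
\[
k_t=h^{1/2}(1-v_t)h^{1/2},\qquad U(t)=e^{-2\pi ik_t},\qquad t\ge0 .
\]
Then $0\le k_t\le1$, and $k_t$ is continuous in $t$. Modulo $\mathfrak K$, $k_t$ equals $h$, whose class is a projection in $\mathcal M(\mathfrak K)/\mathfrak K$; hence $U(t)\in1+\mathfrak K$ and $k_t-k_t^2\in\mathfrak K$. In $\mathfrak A(\mathcal M(\mathfrak K))$ the classes $v=[v_t]$ and $h$ commute and $(h^2-h)(1-v)=0$, both by Lemma~\ref{lem:formula}(i). So every character of the commutative algebra $C^*(1,v,h)$ sends $(v,h)$ to a point $(x,y)\in[0,1]^2$ with $y=0$, $y=1$ or $x=1$. At such a point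
\[
e^{-2\pi i(1-x)y}-1=\varepsilon(x)\,y:
\]
both sides are $0$ if $y=0$ or $x=1$, and both are $e^{2\pi ix}-1$ if $y=1$. Since $[k_t]=(1-v)h$, this says $\|U(t)-1-\varepsilon(v_t)h\|\to0$. So $U$ is admissible with $t_0=0$.

\emph{Step 2: the initial path.} Let $k=k_0$. The obvious path $s\mapsto e^{-2\pi isk}$ from $1$ to $U(0)$ would give contractible loops in every coordinate, but it is not allowed, since $k$ need not be in $\mathfrak K$. We correct $k$ by a projection. In $\mathfrak M$ let $P=\chi_{(1/2,1]}(k)$ and $y=k-P$. For $x\in[0,1]$,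
\[
x-\chi_{(1/2,1]}(x)=(x-x^2)\beta(x),\qquad\beta(x)=\tfrac1{1-x}\ \text{ on }[0,\tfrac12],\quad\beta(x)=-\tfrac1x\ \text{ on }(\tfrac12,1],
\]
and $\beta$ is a Borel function with $|\beta|\le2$. So $y=c\beta(k)=\beta(k)c$ with $c=k-k^2\in\mathfrak K$. Therefore $\|(1-q_r)y\|\le2\|(1-q_r)c\|\to0$ and $\|y(1-q_r)\|\le2\|c(1-q_r)\|\to0$, so that
\[
y-q_ryq_r=(1-q_r)y+q_ry(1-q_r)\to0 .
\]
As $q_ryq_r\in M_r(N_\infty)$, we conclude that $y\in\mathfrak K$. Since $k$ and $P$ commute and $e^{2\pi iP}=1$, we have $U(0)=e^{-2\pi ik}=e^{-2\pi iy}$. Thus $V(s)=e^{-2\pi isy}$, $s\in[0,1]$, is a path in $U(1+\mathfrak K)$ from $1$ to $U(0)$.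

\emph{Step 3: the winding numbers.} Fix $l$. Since $h_l\in\mathfrak K_l$, the self-adjoint element $k_{t,l}=h_l^{1/2}(1-v_{t,l})h_l^{1/2}$ lies in $\mathfrak K_l$, and it tends to $0$ as $t\to\infty$ by Lemma~\ref{lem:formula}(i). This is the point at which the direction of the approximate unit is used. The projection $P_l=k_{0,l}-y_l$ also lies in $\mathfrak K_l$. The paths $t\mapsto k_{t,l}$, $t\in[0,\infty]$, and $s\mapsto(1-s)k_{0,l}$, $s\in[0,1]$, both run from $k_{0,l}$ to $0$ in the convex set of self-adjoint elements of $\mathfrak K_l$, so they are homotopic with fixed endpoints. Hence $U_l$ is homotopic with fixed endpoints to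
\[
s\mapsto e^{-2\pi i(1-s)k_{0,l}}=e^{-2\pi i(1-s)y_l}\,e^{-2\pi i(1-s)P_l}=e^{-2\pi i(1-s)y_l}\,e^{2\pi isP_l}.
\]
For $\lambda\in[0,1]$ let $L^\lambda$ be the concatenation of $s\mapsto e^{-2\pi is\lambda y_l}$ and $s\mapsto e^{-2\pi i(1-s)\lambda y_l}e^{2\pi isP_l}$. The two pieces meet at $e^{-2\pi i\lambda y_l}$ and the second ends at $1$, so these are loops in $U(1+\mathfrak K_l)$, continuous in $\lambda$. The loop $L^1$ is homotopic to $L_l$, and $L^0$ is a constant piece followed by $s\mapsto e^{2\pi isP_l}$. By (W1) and (W3),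
\[
r_l=w_{\tau_l}\bigl(s\mapsto e^{2\pi isP_l}\bigr)\ge0 .
\]
The last inequality is the positivity of the trace on projections.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:sharp}(a)]
Let $\psi$ represent $CH[\phi_{\mathbf m}]$ for $\mathbf m=(ln_l)_l$. By Propositions~\ref{prop:R} and~\ref{prop:models}, $R(\psi\circ\kappa)=-[(ln_l)_l]$. If $[\psi\circ\kappa]=CH[\phi]$ for an extension $\phi$ of $A$ by $B$, Proposition~\ref{prop:positive} gives numbers $a_l\ge0$ with $[(a_l)_l]=-[(ln_l)_l]$ in $\mathcal R$, that is, $a_l+ln_l\le cn_l$ for all $l$ and some constant $c$. This is false for $l>c$. So $[\psi\circ\kappa]$ is not in the image of $CH$. For $B_1=\mathbb C$ the extension $\phi_{\mathbf m}$ is $e$, and this is Theorem~\ref{thm:main}.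
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Let $B_1=\mathbb C$, so $N_l=M_{n_l}$, $\tau_l=\mathrm{Tr}$ and $\mathfrak K=\mathcal K\otimes D$. All $r_l$ are integers by (W4), so $R$ takes values in $\mathbb Z^{\mathbb N}/O\subset\mathcal R$.

\emph{Additivity.} By Proposition~\ref{prop:group} we may form sums with the isometries $s_1e_j=e_{2j-1}$, $s_2e_j=e_{2j}$ of $\ell^2$, where $(e_j)$ is the standard basis. Write $s_i$ also for $s_i\otimes1$ in $\mathcal M(\mathfrak K)$ and $\mathcal M(\mathfrak K_l)$, and put $\Sigma_i(W)=1+s_i(W-1)s_i^*$; this is a unitary if $W$ is. Let $\psi,\psi'$ have homomorphisms $\Psi,\Psi'$, admissible paths $U,U'$ on a common interval $[t_0,\infty)$, and initial paths $V,V'$ on $[0,1]$. Since $s_i$ commutes with $\gamma(D)$, the homomorphism for $s_1\psi s_1^*+s_2\psi's_2^*$ is $s_1\Psi s_1^*+s_2\Psi's_2^*$. Since $s_1^*s_2=0$,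
\[
\Sigma_1(U)\Sigma_2(U')=1+s_1(U-1)s_1^*+s_2(U'-1)s_2^*
\]
is admissible for the sum, with initial path $\Sigma_1(V)\Sigma_2(V')$ and loops $\Sigma_1(L_l)\Sigma_2(L'_l)$. By (W2) it remains to show $w_{\mathrm{Tr}}(\Sigma_i(W))=w_{\mathrm{Tr}}(W)$ for loops $W$ in $U(1+\mathcal K\otimes M_{n_l})$. If $W_1$ in $U(M_r(M_{n_l}))$ is an approximant of $W$, then $X=\Sigma_i(W_1)$ lies in $U(M_{2r}(M_{n_l}))$ and $\|X-\Sigma_i(W)\|=\|W_1-W\|$, so $X$ is an approximant of $\Sigma_i(W)$. From $X^*s_i=s_iW_1^*$ and $\dot X=s_i\dot W_1s_i^*$ we get $X^*\dot X=s_iW_1^*\dot W_1s_i^*$, which has the same trace as $W_1^*\dot W_1$. So $R$ is a homomorphism.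

\emph{Images.} By Proposition~\ref{prop:positive} and integrality, $R\circ CH$ takes values in the image of $\mathbb Z_{\ge0}^{\mathbb N}$, and by Proposition~\ref{prop:models} it attains each of them. Write $a\in\mathbb Z^{\mathbb N}$ as $a^+-a^-$ with $a^\pm\in\mathbb Z_{\ge0}^{\mathbb N}$, and let $\psi^\pm$ represent $CH[\phi_{a^\pm}]$. Then $R([\psi^+]+[\psi^-\circ\kappa])=[a]$, so $R$ is surjective. The image of $\mathbb Z_{\ge0}^{\mathbb N}$ in $\mathbb Z^{\mathbb N}/O$ contains $[(ln_l)_l]$ but, by the previous proof, not its negative. So it is not a subgroup, and neither is the image of $CH$, since $R$ maps subgroups to subgroups.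
\end{proof}

The Cuntz algebra $\mathcal O_\infty$ is generated by isometries $S_1,S_2,\dots$ with pairwise orthogonal ranges. It has no tracial state, since $1\ge S_1S_1^*+S_2S_2^*$ would give $1\ge2$. It does have a projection that acts as multiplicity $-1$, namely $q=1-S_1S_1^*-S_2S_2^*$, whose $K_0$-class is $[1]-2[1]=-[1]$. Tensoring $e$ with $q$ produces the inverse that cannot exist in the presence of a trace.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
Let $Y=\mathcal O_\infty\otimes\mathcal K$. For a projection $a\in\mathcal O_\infty$ let $e^a$ be the extension of $A$ by $Y$ with Busby invariant $[X]\mapsto[a\otimes X]$, $X\in E_0$. Let $\psi$ be the asymptotic morphism \eqref{eq:CH} for $e$, with approximate unit $(u_t)$ of $\mathcal K$. Then $1\otimes u_t$ is an approximate unit of $Y$, it asymptotically commutes with the elements $a\otimes X+y$, $y\in Y$, and $f(1\otimes u_t)(a\otimes X)=a\otimes f(u_t)X$. Hence $CH[e^a]=[a\otimes\psi]$, where $(a\otimes\psi)_t(c)=a\otimes\psi_t(c)$. We show that $[1\otimes\psi]+[q\otimes\psi]=0$.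

Let $q'=\mathrm{diag}(1,q)\in M_2(\mathcal O_\infty)$ and $F=q'M_2(\mathcal O_\infty)q'$, a unital algebra with unit $q'$. Consider the elements of $F$
\[
T_1=\begin{pmatrix}S_1&q\\0&0\end{pmatrix},\qquad T_2=\begin{pmatrix}S_2&0\\0&q\end{pmatrix}.
\]
From $qS_1=qS_2=0$ and $S_1^*S_2=0$ we get $T_1^*T_1=T_2^*T_2=q'$, and
\[
T_1T_1^*+T_2T_2^*=\mathrm{diag}(S_1S_1^*+q,\,0)+\mathrm{diag}(S_2S_2^*,\,q)=q' .
\]
So $T_1\otimes1$, $T_2\otimes1$ are isometries in $\mathcal M(F\otimes\mathcal K)$ whose range projections add up to $1$, and by Proposition~\ref{prop:group} they may be used to add in the group $[[SA,F\otimes\mathcal K]]$. For $x=[q'\otimes\psi]$ this gives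
\[
x+x=[(T_1T_1^*+T_2T_2^*)\otimes\psi]=[q'\otimes\psi]=x,
\]
hence $x=0$. Let $\omega$ be the composition of the inclusion $F\otimes\mathcal K\subset M_2(\mathcal O_\infty)\otimes\mathcal K=M_2(Y)$ with the isomorphism $\Lambda:M_2(Y)\to Y$ from the proof of Proposition~\ref{prop:group}. It sends $q'\otimes k$ to $s_1(1\otimes k)s_1^*+s_2(q\otimes k)s_2^*$. Therefore $[1\otimes\psi]+[q\otimes\psi]=[\omega\circ(q'\otimes\psi)]=[\omega\circ0]=0$. If $\psi^1$ represents $CH[e^1]=[1\otimes\psi]$, then by Proposition~\ref{prop:group}
\[
[\psi^1\circ\kappa]=-[1\otimes\psi]=[q\otimes\psi]=CH[e^q],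
\]
which lies in the image of $CH$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{UCT}
\emph{Applications of the UCT for C-algebras},
\texttt{https://math.ku.dk/english/research/conferences/2017/uct/uct\_2024.pdf}

\bibitem{BHV}
Bekka, de la Harpe and Valette, \emph{Kazhdan's Property (T)}.

\end{thebibliography}
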